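# Holomorphic curves with a bound on the spherical derivative: a loss of size $r^{\sigma+1}\log r$

## 1. A guess about hyperplanes, tested on exponential and elliptic curves

Suppose that a holomorphic curve in projective space stretches lengths at most like a power of $|z|$. Such a curve cannot rush past a hyperplane, so one expects it to meet hyperplanes nearly as often as its growth permits. The conjecture below, taken from "Holomorphic curves with bounds on the spherical derivative" (http://www.math.purdue.edu/%7Eeremenko/dvi/dacosta.pdf), is a precise form of this expectation. The answer that one would first guess is that it is true. We fix the notions and test the guess.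

**Curves and the spherical derivative.** Let $f:\mathbf C\to\mathbf P^n$ be holomorphic, $f=(f_0:\dots:f_n)$ with entire $f_j$ that have no common zero. Write $F=(f_0,\dots,f_n)$ and $\|F\|^2=\sum_j|f_j|^2$. The spherical derivative
$$\|f'\|^2=\frac{\sum_{i<j}|f_i'f_j-f_if_j'|^2}{\bigl(\sum_j|f_j|^2\bigr)^2}\tag{1}$$
is the length distortion from the Euclidean metric to the Fubini–Study metric. If all $f_j$ are multiplied by one holomorphic function, (1) does not change where that function has no zero. Example: for $(1:e^z)$ we get $\|f'\|=|e^z|/(1+|e^z|^2)\le\frac12$.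

**General position.** Hyperplanes $a_1,\dots,a_q$ are in general position if any $n+1$ of them (all of them, if $q\le n+1$) have linearly independent linear forms. In $\mathbf P^2$ the lines $x_1=0$, $x_2=0$ are in general position; adding $x_1+x_2=0$ destroys this.

**Characteristic and counting function.** Write $D_r=\{|z|<r\}$ and $\mathcal M_r[v]$ for the mean of $v$ over $|z|=r$. The characteristic is $T(r,f)=\int_0^r\bigl(\frac1\pi\int_{D_\tau}\|f'\|^2dm\bigr)\frac{d\tau}\tau$, and $N(r,a,f)$ is the Nevanlinna counting function of the preimages of $a$, with multiplicity. Since $\Delta\log\|F\|=2\|f'\|^2$, Jensen's formula gives, for $a=\{L=0\}$ with $L(F)\not\equiv0$,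
$$T(r,f)=\mathcal M_r[\log\|F\|]+O(1),\qquad N(r,a,f)=\mathcal M_r[\log|L(F)|]+O(1).\tag{2}$$
As $|L(F)|\le C\|F\|$, we have $N(r,a,f)\le T(r,f)+O(1)$.

**Conjecture.** If for some $\sigma>-1$ we have $\|f'\|(z)=O(|z|^\sigma)$ as $z\to\infty$, and $a_1,\dots,a_q$ are hyperplanes in general position, and $f(\mathbf C)\not\subset\bigcup_ja_j$, then
$$\sum_{j=1}^qN(r,a_j,f)\ge(q+1-n)\,T(r,f)+O(r^{\sigma+1}).\tag{3}$$

For comparison, Cartan's theorem gives, for linearly non-degenerate curves and without any bound on $\|f'\|$, the weaker factor $q-1-n$ with an error $o(T(r,f))$, as $r\to\infty$ avoiding a set of finite measure. The conjecture is known to hold for $n=1$, where it becomes $N(r,a,f)=T(r,f)+O(r^{\sigma+1})$ for every $a\in\overline{\mathbf C}$. It is known to hold when $f$ omits $n-1$ hyperplanes in general position. With $o(r^{2\sigma+2})$ in place of $O(r^{\sigma+1})$ it is also known. For $q\le n-1$ it is trivial, because $(q+1-n)T\le0\le\sum N$ for $r\ge1$.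

**Test 1: $(1:e^z)$, $n=1$.** Here $\sigma=0$. Since $0\le\log\sqrt{1+e^{2x}}-x^+\le\log\sqrt2$, with $x=\operatorname{Re}z$, we get $T=\mathcal M_r[x^+]+O(1)=\frac r\pi+O(1)$. The points $0,\infty$ are omitted, so (3) with these two points reads $0\ge\frac{2r}\pi+O(r)$. This is true, and it uses an error of the full size $r^{\sigma+1}$.

**Test 2: exponentials in the plane.** Let $f=(1:e^{\alpha_1z}:e^{\alpha_2z})$ and $\alpha_0=0$. Then $|f_i'f_j-f_if_j'|=|\alpha_i-\alpha_j||f_if_j|$, so $\|f'\|$ is bounded and $\sigma=0$. All terms in (3) are $O(r)$, so (3) holds. The same is true for $(1:1:e^z)$, where $T=\frac r\pi+O(1)$, and the lines $x_1=0$, $x_2=0$ are omitted.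

**Test 3: an elliptic curve.** Let $f=(1:\wp:\wp')$. Its spherical derivative is continuous and doubly periodic, so $\sigma=0$, and $T(r,f)/r^2$ tends to half the mean value of $\|f'\|^2$. Let $L$ be a linear form whose coefficient vector has norm $1$. Then $v=\log(\|F\|/|L(F)|)\ge0$ is doubly periodic, continuous except for finitely many logarithmic poles per cell, and $T-N=\mathcal M_r[v]+O(1)$. The part of a circle inside a disc of radius $\delta$ has length at most $2\pi\delta$, being part of the boundary of a convex set in that disc. So $\int\log^+\frac1{|z-p|}|dz|$ over the circle is at most $\int_0^12\pi\delta\,\frac{d\delta}\delta=2\pi$ for each pole $p$. The circle $|z|=r\ge1$ has length $2\pi r$ and comes within bounded distance of $O(r)$ cells. Hence $\int v\,|dz|=O(r)$ and $\mathcal M_r[v]=O(1)$. So $N(r,a,f)=T+O(1)$ for every line, and (3) holds with room to spare.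

The guess survives. To see whether it must be true, we look for a formula for the loss.

## 2. The loss for two lines is carried by the curve $|f_1|=|f_2|$

Let $n=q=2$, $a_j=\{x_j=0\}$ for $j=1,2$, and $s=\sigma+1$. Since $\max(u,v)-u-v=-\min(u,v)$, (2) gives
$$T-N(r,a_1,f)-N(r,a_2,f)\ge-\mathcal M_r\bigl[\min(\log|f_1|,\log|f_2|)\bigr]-O(1),\tag{4}$$
with equality up to $O(1)$ if $|f_0|\le M\max(|f_1|,|f_2|)$. The conjecture says that the left side is at most $O(r^s)$.

**An attempt to prove it.** Assume first that $f_1,f_2$ have no zeros and that $|f_0|\le M\max(|f_1|,|f_2|)$. Let $H=\log|f_2/f_1|$, harmonic and not constant, and let $\Gamma=\{H=0\}$. Then $\psi=\min(\log|f_1|,\log|f_2|)=\log|f_1|-H^-$ is superharmonic. By Green's formula on $\{H<0\}$, $-\Delta\psi=\Delta H^-$ is the measure $|\nabla H|\,|dz|$ on $\Gamma$ (the critical points on $\Gamma$ are isolated and carry no mass). By Jensen,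
$$-\mathcal M_r[\psi]=\int_1^r\Theta(\tau)\frac{d\tau}\tau+O(\log r),\qquad\Theta(r)=\frac1{2\pi}\int_{\Gamma\cap D_r}|\nabla H|\,|dz|.$$
On $\Gamma$ we have $|f_1|=|f_2|$ and $|f_0|\le M|f_1|$, so keeping one term in (1) gives $\|f'\|\ge|\nabla H|/(2+M^2)$. Thus $|\nabla H|=O(|z|^\sigma)$ on $\Gamma$. If $\Gamma\cap\{2^k\le|z|<2^{k+1}\}$ has length $O(2^k)$, summation gives $\Theta(r)=O(r^{\sigma+1})$, and the loss is $O(r^{\sigma+1})$. Check on $(1:1:e^z)$: $\Gamma$ is the imaginary axis, $|\nabla H|=1$, $\Theta(r)=\frac{2r}{2\pi}=\frac r\pi$, and the loss is $\frac r\pi$.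

The argument stops at one point: the hypothesis bounds the gradient across $\Gamma$, and nothing bounds the length of $\Gamma$. So we ask for a curve whose interface $\Gamma$ is too long. With $z=e^\zeta$, $\zeta=t+i\theta$, the allowed gradient in $\zeta$ is of order $r\cdot r^\sigma=e^{st}$. If the interface has $\zeta$-length about $t$ per unit of $t$, with gradient about $e^{st}$, then $\Theta(r)$ is about $r^s\log r$.

**Zeros are needed.** If $f_1,f_2$ are zero-free and $\log|f_j|=O(r^\kappa)$ with $\kappa<2$, then $H$ is the real part of a polynomial of degree at most one and $\Gamma$ is a line. So we let $f_2$ have zeros in the region where $f_2$ is typically larger than $f_1$, and conversely. At the level of models, we look for a function $h$ (to be approximated by $\log|f_2/f_1|$) that is subharmonic where it is positive, superharmonic where it is negative, and harmonic near $\{h=0\}$. The set $\{h=0\}$ should be the gap between two interlocking combs.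

A tooth of half-width $w$ carries the positive harmonic function $\sinh(\lambda\,\cdot)\cos(\lambda(t-t_k))$, $\lambda=\frac\pi{2w}$, which vanishes on its sides. Along the tooth it changes by a factor that is exponential in $1/w$. For $w=c_0/t$ this factor is a power of $r$. So $h$ will be about $a=e^{st}/t$ (gradient times width) near the gap and as large as $r^\kappa$, with some $\kappa>s$, in the main sectors.

**Why $\mathbf P^1$ does not allow this, and $\mathbf P^2$ does.** Let $z_0$ be a simple zero of $f_2$, the only one in $\{|z-z_0|\le d\}$, let $f_1$ be zero-free there, and let $|f_2|\ge e^a|f_1|$ on $|z-z_0|=d$. The minimum principle for $f_2/(f_1(z-z_0))$ gives $|(f_2/f_1)'(z_0)|\ge e^a/d$. In $\mathbf P^1$ this is $\|f'\|(z_0)$, and for $d\approx r^{-\sigma}$ it is too large by the factor $e^a$. In $\mathbf P^2$ the same happens, up to a constant, if $|f_0(z_0)|\le C|f_1(z_0)|$. So $f_0$ must take over at the zeros of $f_2$. We put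
$$F=(\tilde A+\tilde B,\ A,\ B),$$
where $\tilde B$ has nearly the modulus of $B$ away from its zeros, but has other zeros. Near a center $\lambda$, with $\omega=((z-\lambda)/\rho)^4$, $B$ behaves like $\omega-1$ and $\tilde B$ like $\omega+1$, so the curve is approximately $(\omega+1:0:\omega-1)$, which is harmless. The fourth power makes $\log|\tilde B/B|$ of size $(\rho/|z-\lambda|)^4$ far from $\lambda$; such terms have small sums over well separated $\lambda$, because the exponent exceeds $2$.

## 3. The theorem, two reductions, and the tools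

**Theorem.** Let $q\ge n\ge2$, and let $\sigma>-\frac13$ if $n=2$, or $\sigma\in(-\frac13,0]\cup(\frac13,\infty)$ if $n\ge3$. There are a holomorphic $f:\mathbf C\to\mathbf P^n$ with $\|f'\|(z)=O(|z|^\sigma)$, hyperplanes $a_1,\dots,a_q$ in general position with $f(\mathbf C)\not\subset\bigcup a_j$, and constants $c>0$, $r_0$ with
$$\sum_{j=1}^qN(r,a_j,f)\le(q+1-n)\,T(r,f)-c\,r^{\sigma+1}\log r\qquad(r\ge r_0).\tag{5}$$

So the conjecture is false for every $n\ge2$, already for $n=q=2$, $\sigma=0$. Nothing is claimed for $\sigma\le-\frac13$, nor for $n\ge3$, $\sigma\in(0,\frac13]$, nor about the optimal error term.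

**Reduction to $q=n$.** This leaves only coordinate hyperplanes. Given an example with $q=n$, adjoin generic hyperplanes $a_{n+1},\dots,a_q$: in general position with the others and not containing $f(\mathbf C)$. Each satisfies $N\le T+O(1)$, so the left side of (5) grows by at most $(q-n)T+O(1)$.

**Reduction of the exponent.** This leaves a bounded range of $s=\sigma+1$. If $f$ works for $s$ and $g(z)=f(z^p)$, then $\|g'\|(z)=p|z|^{p-1}\|f'\|(z^p)=O(|z|^{ps-1})$, $T(r,g)=T(r^p,f)$ and $N(r,a,g)=N(r^p,a,f)$. So $g$ works for $ps$. Now $\bigcup_pp(\frac23,\frac32)=(\frac23,\infty)$ and $\bigcup_pp(\frac23,1]=(\frac23,1]\cup(\frac43,\infty)$; in the second union the intervals with $p\ge2$ leave no holes, since $\frac23(p+1)\le p$.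

So it suffices to treat $q=n$, $a_j=\{x_j=0\}$ $(1\le j\le n)$, with $s\in(\frac23,\frac32)$ if $n=2$ and $s\in(\frac23,1]$ if $n\ge3$.

**Conventions.** $z=e^\zeta$, $\zeta=t+i\theta$, $\theta\in(-\pi,\pi]$, $r=|z|=e^t$, $x=\operatorname{Re}z$. The words $\zeta$-distance, $\zeta$-ball and the symbol $\nabla_\zeta$ refer to $\zeta$ modulo $2\pi i$. $C$ and $c$ are large and small positive constants, possibly different at each occurrence, independent of $z$. The Riesz measure $\mu$ of a subharmonic $v$ is defined by $\Delta v=2\pi\mu$; for example, $x^+$ has Riesz measure $\frac1{2\pi}|dz|$ on the imaginary axis. As a measure, $\Delta v$ is invariant under $z=e^\zeta$.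

*Jensen's formula.* If $v$ is continuous and subharmonic near $\overline{B(p,\rho)}$, the mean of $v$ over $\partial B(p,\rho)$ minus $v(p)$ equals $\int_0^\rho\mu(B(p,\tau))\frac{d\tau}\tau$. Hence $\mu(B(p,\rho/2))\log2$ is at most this difference.

*Gradient estimate.* If $u$ is harmonic with $|u|\le M$ in $B(p,\rho)$, then $|\nabla u(p)|\le CM/\rho$.

*Power measures.* If $\mu\ge0$ lives on $\{|w|\ge1\}$ and $\mu(D_\tau)\le C\tau^p$, $p>0$, then summing over dyadic rings gives $\int_{|w|\le r}|w|^{-m}d\mu\le Cr^{p-m}$ for $m<p$, and $\int_{|w|>r}|w|^{-m}d\mu\le Cr^{p-m}$ for $m>p$. As $\log(1+u)\le Cu^{p/2}$ for $u\ge1$, also $\int_{|w|\le r}\log(1+\frac r{|w|})d\mu\le Cr^p$.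

*Growth.* If $u$ is harmonic in the plane and $\mathcal M_r[|u|]=O(r^\kappa)$ with $\kappa<2$, its Fourier coefficients show $u=\operatorname{Re}(b_0+b_1z)$. If $u$ is harmonic only in $|z|>R$, write $u=\operatorname{Re}\sum_{m\in\mathbf Z}b_mz^m+b'\log|z|$. The coefficients give $b_m=0$ for $m\ge2$, so $u=\operatorname{Re}(b_1z)+O(\log r)$ for $r\ge2R$ (with $R\ge1$).

*Kernel.* Let $k(z,w)=\log|1-\frac zw|+\operatorname{Re}\frac zw$. Then
$$k(z,w)\le C\frac{|z|^2}{|w|(|w|+|z|)}.\tag{6}$$
With $u=z/w$: if $|u|\le\frac12$, then $|\log(1-u)+u|\le|u|^2$; if $|u|\ge\frac12$, then $k\le\log(1+|u|)+|u|\le2|u|$.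

*Beurling's projection theorem* (e.g. Ahlfors, *Conformal Invariants*, Ch. 3). If $K$ is closed, $p\notin K$, and $K$ meets $\{|\zeta-p|=\varrho'\}$ for all $\varrho'\in[d,\rho)$, then in the component of $B(p,\rho)\setminus K$ containing $p$ the harmonic measure of $\partial B(p,\rho)$ at $p$ is at most $\frac4\pi\arctan\sqrt{d/\rho}\le2\sqrt{d/\rho}$. The hypothesis holds if $K$ is connected, $\operatorname{dist}(p,K)\le d$ and $K\not\subset B(p,\rho)$. In words: very near a connected set, a Brownian path hits it before going far.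

**Order of choices.** First $\kappa,\gamma$; then $\alpha,\eta,\epsilon$; then $t_0$ (these determine $h$ and its constants); then $\Delta$; then $j_0$ (these determine the zeros); then $r_2$.

## 4. Exponents, tooth widths and the gap size $a$

**Step 1: the exponents.** The exponent $\kappa$ is the size of $h$ in the sectors; $\gamma$ is the fineness of the grid on which mass will be turned into zeros. We need $\kappa\in(\max(1,s),2)$ and $\gamma>0$ with
$$\kappa-\min(1,s)<\gamma<2s-\kappa,\qquad2\gamma<\min(1,s).\tag{7}$$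
If $s<1$, take $\kappa$ close to $1$: one needs $1-s<2s-1$ and $1-s<\frac s2$, and both say $s>\frac23$. If $s\ge1$, take $\kappa$ close to $s$: one needs $s-1<\frac12$, since then $s-1<s$ is clear. It follows that $\kappa<2s$, $\kappa<1+\gamma$, $\gamma<s$, and $\tau_0:=\max(\kappa-\gamma,2\gamma)<\min(1,s)$.

**Step 2: angles and teeth.** We place the gap between the combs at $|\theta|\approx\theta_g$, slightly inside the right half-plane (this matters for $n\ge3$). Choose $\alpha\in(0,\frac\pi{16})$ small and put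
$$B_1=\tfrac\pi2-3\alpha,\quad B_2=\tfrac\pi2+\alpha,\quad\kappa_i=\frac\pi{2B_i},\quad\theta_g=\tfrac\pi2-2\alpha,$$
with $\alpha$ so small that $\kappa_1\le\kappa$ and $2(n-2)\sin3\alpha\le\frac12$. Note $\kappa_2<1<\kappa$, $B_1=\theta_g-\alpha$, $\pi-B_2=\theta_g+\alpha$. Put $\eta=10^{-3}$, $\epsilon=10^{-3}\alpha$, $c_0=\pi^2/(\kappa-s)$ and, for $k\ge0$,
$$t_k=\sqrt{t_0^2+8c_0k},\quad w_k=\frac{c_0}{t_k},\quad\lambda_k=\frac\pi{2w_k},\quad I_k=[t_k-w_k,t_k+w_k].$$
We have $t_{k+1}-t_k=8c_0/(t_k+t_{k+1})\le4w_k$. For large $t_0$: $w_k\le\min(\frac1{10},\frac\alpha{10})$, $t_0-w_0>3$, and $t_{k+1}\le\frac43t_k$, so $t_{k+1}-t_k\ge\frac{24}7w_k\ge3w_k$. Hence $I_k$ and $I_{k+1}$ are at distance at least $3w_k-w_k-w_{k+1}\ge w_k\ge w_{k+1}$. Also $\lambda_k\pi=(\kappa-s)t_k/2$, and we take $t_0$ so large that $\eta^{-2}<e^{(\kappa-s)t_0/2}$.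

**Step 3: the size of $h$ near the gap.** Let $a(t)=e^{st}/t$ for $t\ge2$ and $a(t)=a(2)e^{\kappa(t-2)}$ for $t<2$. Then $a$ is continuous and $a\le e^{\kappa t}$. Moreover $0<a'/a\le\kappa<2$, since for $t>2$ we have $a'/a=s-\frac1t>0$. Finally $a''\le\kappa^2a$ in the sense of distributions. For $t>2$, $a''/a=(s-\frac1t)^2+\frac1{t^2}\le s^2$, because $\frac1t\le s$. For $t<2$ there is equality. At $t=2$ the logarithmic slope drops from $\kappa$ to $s-\frac12$, a concave kink.

## 5. The comb function $h$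

Everything is symmetric in $\theta\mapsto-\theta$.

**Step 4: the two combs.** We define thin closed combs $K_1,K_2$, on which $h$ will be prescribed, and slightly larger open combs $U_1,U_2$, which will carry the mass. For $k$ even let
$$T_k=\{|t-t_k|\le(1-\eta)w_k,\ B_1-\epsilon\le|\theta|\le\theta_g+\tfrac\alpha2-\eta w_k\},$$
and for $k$ odd
$$T_k=\{|t-t_k|\le(1-\eta)w_k,\ \theta_g-\tfrac\alpha2+\eta w_k\le|\theta|\le\pi-B_2+\epsilon\}.$$
Put
$$K_1=\{0\}\cup\{|\theta|\le B_1-\epsilon\}\cup\bigcup_{k\text{ even}}T_k,\qquad K_2=\{0\}\cup\{|\theta|\ge\pi-B_2+\epsilon\}\cup\bigcup_{k\text{ odd}}T_k,$$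
$$U_1=\{|\theta|<B_1\}\cup\bigcup_{k\text{ even}}\{|t-t_k|<w_k,\ |\theta|<\theta_g+\tfrac\alpha2\},$$
$$U_2=\{|\theta|>\pi-B_2\}\cup\bigcup_{k\text{ odd}}\{|t-t_k|<w_k,\ |\theta|>\theta_g-\tfrac\alpha2\}.$$
Here $0\notin U_i$ and $K_i\setminus0\subset U_i$. The sector in $K_i$ is called its base, the $T_k$ its teeth. For $t\ge3$ the $\zeta$-distance between $U_1$ and $U_2$ is at least $c/t$: teeth of different combs are separated by the spacing of the $I_k$, and every other pair of parts by $\frac\alpha2$ in the $\theta$-direction. Moreover, for $t\ge3$,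
$$\text{points outside }U_1\cup U_2\text{ have }\zeta\text{-distance}\ge c/t\text{ from }K_1\cup K_2,\tag{8}$$
because each point of $T_k$ has a $\zeta$-ball of radius $\min(\eta w_k,\epsilon)$ inside the corresponding $U_i$, and each base point one of radius $\epsilon$.

Let $\Omega=\mathbf C\setminus(K_1\cup K_2)$. Its upper part $\Omega_+$ lies in $\{B_1-\epsilon<\theta<\pi-B_2+\epsilon\}$; $\Omega_-$ is the mirror image. The reflection $\theta\mapsto\pi-\theta$, together with exchanging the indices $1,2$, the parities of $k$, $\theta_g$ with $\pi-\theta_g$, and the signs of $g,h$ below, preserves all relations that will be used: $B_1=\theta_g-\alpha$, $\pi-B_2=\theta_g+\alpha$, $\kappa_i\le\kappa$, and the spacing of the $I_k$. This is what "by symmetry" means below.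

**Step 5: subharmonic functions supported on the combs.** We need $W_1$ subharmonic, positive exactly on $U_1$, and larger than $a$ on $K_1$. Let
$$S_1=2e^{\kappa t}\,\frac{\cos(\kappa_1\theta)}{\cos(\kappa_1(B_1-\epsilon))}\quad(|\theta|<B_1),\qquad S_1=0\text{ otherwise}.$$
In the sector $\Delta_\zeta S_1=(\kappa^2-\kappa_1^2)S_1\ge0$; as $\kappa_1B_1=\frac\pi2$, $S_1$ vanishes on the sides, so $S_1$ is subharmonic on $\mathbf C$ (at $0$ it is $0$ and nearby it is $\ge0$). For $k$ even let
$$E_k=2\eta^{-2}a(t_k)\sinh\bigl(\lambda_k(\theta_g+\tfrac\alpha2-|\theta|)\bigr)\cos(\lambda_k(t-t_k))\quad\text{if }|t-t_k|<w_k,\ 0<|\theta|<\theta_g+\tfrac\alpha2,$$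
and $E_k=0$ elsewhere in $\{0<|\theta|<\pi\}$. This is a positive harmonic function extended by zero across its zero boundary ($\lambda_kw_k=\frac\pi2$), so it is subharmonic in $\{0<|\theta|<\pi\}$. For $t\in I_k$,
$$E_k\le\eta^{-2}a(t_k)e^{\lambda_k\pi}\le\eta^{-2}e^{(s+\kappa)t_k/2}<e^{\kappa t_k}\le2e^{\kappa t},$$
the last step because $\kappa w_k\le\frac15<\log2$. And $2e^{\kappa t}\le S_1$ for $|\theta|\le B_1-\epsilon$. So $E_k<S_1$ on a neighborhood of $\{0<|\theta|\le B_1-\epsilon,\ t\in I_k\}$. Define $W_1=\max(S_1,\sup_kE_k)$ for $0<|\theta|<\pi$, $W_1=S_1$ for $|\theta|\le B_1-\epsilon$, and $W_1=0$ on the negative axis and at $0$. Then $W_1$ is continuous and subharmonic on $\mathbf C$, $W_1\le Ce^{\kappa t}$, $\{W_1>0\}=U_1$, and $W_1$ is locally Lipschitz in $\zeta$ with constant $C(1+|t|)e^{\kappa t}$; the factor $|t|$ comes from $\lambda_k$. Also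
$$W_1\ge\tfrac43a\quad\text{on }K_1\setminus0.\tag{9}$$
On the base, $S_1\ge2e^{\kappa t}\ge2a$. On $T_k$ the $\sinh$ is at least $\sinh\frac{\pi\eta}2\ge\eta$ and the $\cos$ is at least $\sin\frac{\pi\eta}2\ge\eta$, so $E_k\ge2a(t_k)\ge2e^{-2w_k}a(t)\ge\frac43a(t)$.

Define $W_2$ for $U_2,K_2$ symmetrically, with $S_2=2e^{\kappa t}\cos(\kappa_2(\pi-|\theta|))/\cos(\kappa_2(B_2-\epsilon))$ for $|\theta|>\pi-B_2$ and, for odd $k$, the factor $\sinh(\lambda_k(|\theta|-\theta_g+\frac\alpha2))$.

**Step 6: a harmonic function in the gap.** We want $g$ harmonic in $\Omega$, continuous on $\overline\Omega\setminus0$, with $g=a$ on $\partial K_1\setminus0$, $g=-a$ on $\partial K_2\setminus0$, $|g|\le2a$, and $g(\bar z)=g(z)$.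

On $\Omega$ put $\vartheta=|\theta|-\theta_g$. Then $|\vartheta|\le\alpha+\epsilon$, so $\cos\kappa\vartheta\ge\frac12$. The function $V=2a(t)\cos(\kappa\vartheta)$ satisfies $a\le V\le2a$ on $\overline\Omega\setminus0$, and $\Delta_\zeta V=2(a''-\kappa^2a)\cos\kappa\vartheta\le0$, so $V$ is superharmonic on $\Omega_\pm$.

Work in the $\zeta$-plane. By Tietze there is a continuous $\Psi$ on $\overline{\Omega}_+$ with $|\Psi|\le a$ and the desired boundary values: extend the values $\pm1$ from the disjoint closed sets $\partial K_1,\partial K_2$ with bound $1$ and multiply by $a$. For $N\notin\bigcup I_k$, $\Omega_+\cap\{|t|<N\}$ is a bounded polygonal domain; let $g_N$ solve its Dirichlet problem with data $\Psi$. By the maximum principle $|g_N|\le V$. A subsequence converges locally uniformly to a harmonic $g$ with $|g|\le V$.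

*Boundary values.* Let $p\in\partial\Omega_+$. For small $\rho$ and large $N$, $\Omega_+\cap B(p,\rho)$ is a circular sector of opening at most $\frac{3\pi}2$. If $\psi_0$ is the direction of its bisector, $\Phi=\operatorname{Re}\bigl((\zeta-p)e^{-i\psi_0}\bigr)^{1/2}$ is harmonic there and $\Phi\ge\cos\frac{3\pi}8\,|\zeta-p|^{1/2}$. Given $\delta>0$, shrink $\rho$ so that $|\Psi-\Psi(p)|<\delta$ on $B(p,\rho)\cap\partial\Omega_+$. On the arc of the sector $|g_N-\Psi(p)|$ is bounded independently of $N$ and $\Phi$ is bounded below, so by the maximum principle $|g_N-\Psi(p)|\le\delta+C_\rho\Phi$ on the sector, with $C_\rho$ independent of $N$. Let $N\to\infty$, then $\zeta\to p$, then $\delta\to0$: $g\to\Psi(p)$ at $p$. Reflect to define $g$ on $\Omega_-$.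

**Lemma 1.** $g\ge\frac a2$ on $U_1\cap\Omega$ and $g\le-\frac a2$ on $U_2\cap\Omega$.

*Proof.* The point is that $U_1\setminus K_1$ is a very thin layer around $K_1$. By symmetry consider $p\in U_1\cap\Omega_+$. If $p$ lies in the strip $\{|t-t_k|<w_k,\ \theta<\theta_g+\frac\alpha2\}$ of an even $k$, then $\theta>B_1-\epsilon$ and $p\notin T_k$; both coordinates are off $T_k$ by at most $\eta w_k$, so the distance from $p$ to $T_k$ is at most $d:=2\eta w_k$. Put $\rho=w_k$. Otherwise $B_1-\epsilon<\theta<B_1$; put $d=\epsilon$, $\rho=\frac\alpha2$. In both cases $\rho\le\frac1{10}$ and $d/\rho=0.002$.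

Also $B(p,\rho)\cap K_2=\emptyset$. In the first case the teeth of $K_2$ are at $t$-distance at least $w_k$, and the base of $K_2$ at $\theta$-distance more than $\frac\alpha2>w_k$. In the second case all of $K_2$ is at $\theta$-distance more than $\frac\alpha2$. Since $K_1$ is connected in the $\zeta$-strip and unbounded, Beurling's theorem gives that $\partial B(p,\rho)$ has harmonic measure $\omega\le2\sqrt{0.002}\le0.09$ at $p$ in the component of $B(p,\rho)\setminus K_1$ containing $p$. This component lies in $\Omega_+$. As $a$ varies in the ball at most by the factor $e^{\pm1/5}$, and $g=a$ on $\partial K_1$, $g\ge-2a$ elsewhere,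
$$g(p)\ge\bigl(0.8(1-\omega)-2.5\,\omega\bigr)a(p)\ge\tfrac12a(p).\qquad\square$$

**Step 7: gluing.** Put $h(0)=0$; $h=W_1$ on $K_1$, $h=-W_2$ on $K_2$; $h=\max(g,W_1)$ on $U_1\cap\Omega$, $h=\min(g,-W_2)$ on $U_2\cap\Omega$; $h=g$ on the rest of $\Omega$.

Near $\partial K_1\setminus0$ we have $g\approx a<\frac43a\le W_1$ by (9), so $h=W_1$ there. Near $\partial U_1\setminus0$ we have $W_1\approx0<\frac a2\le g$ by Lemma 1, so $h=g$ there. The same holds symmetrically for index $2$. Hence $h$ is continuous, symmetric in $\theta$, subharmonic on $U_1$, superharmonic on $U_2$, harmonic near all other points of $\mathbf C\setminus0$, and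
$$h\ge\tfrac a2\text{ on }U_1,\quad h\le-\tfrac a2\text{ on }U_2,\quad|h|\le2a\text{ off }U_1\cup U_2,\quad|h|\le Cr^\kappa.\tag{10}$$
It follows that $h^+$ and $h^-$ are continuous and subharmonic on $\mathbf C$ (at $0$ they vanish and nearby they are $\ge0$). Being continuous, they have Riesz measures without atoms. So $\Delta h=2\pi(\mu_1-\mu_2)$ with $\mu_i\ge0$ carried by $U_i$, $2\pi\mu_1\le\Delta h^+$, $2\pi\mu_2\le\Delta h^-$, and by Jensen's formula for $h^\pm$ on $D_{er}$ we get $\mu_i(D_r)\le Cr^\kappa$ for $r\ge1$.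

**Lemma 2.** For large $t$:

(a) off $U_1\cup U_2$, $|\nabla_\zeta h|\le Cat$;

(b) $h$ is locally Lipschitz in $\zeta$ with constant $Cte^{\kappa t}$; so in $B(z,r/2)$ it is Lipschitz in $z$ with constant $Cr^{\kappa-1}\log r$;

(c) for $0<y\le r/10$: $\mu_i(B(z,y))\le Cy\,r^{\kappa-1}\log r$ and $\int_{B(z,y)}\log\frac y{|z-w|}\,d\mu_i(w)\le Cy\,r^{\kappa-1}\log r$;

(d) the set $Y:=\{|h|\le\frac a4\}$ has $\zeta$-distance at least $c_3/t$ from $U_1\cup U_2$.

*Proof.* (a) Off $U_1\cup U_2$ we have $h=g$ locally. By (8), $g$ is harmonic with $|g|\le Ca$ in a ball of radius $c/t$; use the gradient estimate.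

(b) Let $p\in U_1\cap\Omega$ have distance $d$ from $K_1$, and let $\tau_1=c'e^{-(\kappa-s)t}t^{-2}$, so that $te^{\kappa t}\tau_1=c'a$. Suppose $d\le\tau_1$. By (9) and the Lipschitz bound for $W_1$, $W_1(p)\ge1.25\,a$ if $c'$ is small. Since $U_1$ has distance at least $c/t$ from $K_2$, Beurling's theorem in $B(p,\rho)$, $\rho=c''/t$, gives $g(p)\le\bigl((1-\omega)+2\omega\bigr)e^{2\rho}a=(1+\omega)e^{2\rho}a$ with $\omega\le2\sqrt{d/\rho}\to0$. So $g(p)\le1.1a$ for large $t$, and $h=W_1$ near $p$. If $d>\tau_1$, then $|\nabla_\zeta g|\le Ca/\min(\tau_1,c/t)\le Cae^{(\kappa-s)t}t^2=Cte^{\kappa t}$ near $p$, and $h=\max(g,W_1)$ is a maximum of two functions with the asserted Lipschitz constant. On $K_1$ and near $\partial K_1$, $h=W_1$. $U_2$ is symmetric; elsewhere use (a). The second form follows from $d\zeta=dz/z$.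

(c) Apply Jensen's formula to $h^\pm$ on $B(z,2y)$ and $B(z,y)$: the mean minus the value at the center is at most the radius times the Lipschitz constant in (b). The first gives the mass bound; the second, with $\int_{B(z,y)}\log\frac y{|z-w|}d\mu=\int_0^y\mu(B(z,\tau))\frac{d\tau}\tau$, gives the integral bound.

(d) Let $p\in Y$; by (10) and continuity $p\notin\overline{U_1}\cup\overline{U_2}$. Let $c_2\in(0,\frac1{100})$ be so small that $U_1,U_2$ have $\zeta$-distance more than $2c_2/t$. Suppose the distance $d$ from $p$ to, say, $\overline{U_1}$ is at most $c_2/t$, and let $p'$ be a nearest point. The segment $[p,p')$ lies outside $\overline{U_1}$, and outside $U_2$, since its points are at distance at most $c_2/t$ from $U_1$. By (a), $|\nabla_\zeta h|\le Cat$ on it. Since $h(p')\ge a(p')/2\ge0.45\,a(p)$ and $h(p)\le a(p)/4$, we get $d\ge c/t$. $\square$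

## 6. Clusters of zeros with the prescribed mass

**Step 8: from mass to points.** We replace $\mu_i$ by clusters of four zeros around well separated centers. For $j\ge j_0$ put $M_j=2\lceil e^{\gamma j}\rceil$ and divide the upper half of $\{e^j\le|z|<e^{j+1}\}$ into boxes
$$Q=\Bigl\{j+\tfrac i{M_j}\le t<j+\tfrac{i+1}{M_j},\ \tfrac{2\pi l}{M_j}\le\theta<\tfrac{2\pi(l+1)}{M_j}\Bigr\}\qquad(0\le i<M_j,\ 0\le l<M_j/2);$$
use mirror images below. Near the real axis minus $0$, $h$ equals $S_1$ or $-S_2$ and is smooth, so the axis carries no $\mu_i$-mass. There are at most $Ce^{2\gamma j}$ boxes in this annulus, $ce^{(1-\gamma)j}\le\operatorname{diam}Q\le Ce^{(1-\gamma)j}$, and $\mu_i(Q)\le Cj\,e^{(\kappa-\gamma)j}$ by Lemma 2(c). For large $j$, $Q$ meets at most one $U_i$, as its $\zeta$-diameter is $O(e^{-\gamma j})$.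

For a box $Q$ that meets $U_i$ put $n_Q=\lfloor\mu_i(Q)/4\rfloor$, and put $\rho_\lambda=|\lambda|^{1-s}$. Let $\Delta\ge100$ be a large constant. Choose $n_Q$ points $\lambda\in Q$ at mutual distances, and at distances from $\partial Q$, at least $\Delta\max_Q|z|^{1-s}$, symmetrically with respect to $\mathbf R$. This is possible for $j\ge j_0(\Delta)$: since $\gamma<s$, $Q$ has room for at least $c_\Delta e^{2(1-\gamma)j-2(1-s)j}=c_\Delta e^{2(s-\gamma)j}$ such points, and $2s-2\gamma>\kappa-\gamma$ by (7). Let $\Lambda_i$ be the set of points obtained from $\mu_i$ and $\Lambda=\Lambda_1\cup\Lambda_2$. A segment joining points of different boxes crosses both boundary layers, so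
$$|\lambda-\lambda'|\ge\Delta\max(\rho_\lambda,\rho_{\lambda'})\ (\lambda\ne\lambda'),\qquad\#(\Lambda\cap D_r)\le Cr^\kappa,\tag{11}$$
with $C$ independent of $\Delta,j_0$.

If $\lambda\in\Lambda_1$, its box meets $U_1$. So every point of $B(\lambda,20\rho_\lambda)$ has $\zeta$-distance at most $C(e^{-\gamma t}+e^{-st})<\frac{c_3}{4t}$ from $U_1$, for $j_0$ large. A segment from such a point to $U_1$ of this length avoids $Y$ by Lemma 2(d), and $h\ge\frac a2$ at its end. By continuity (and symmetrically)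
$$h>\tfrac a4\text{ on }B(\lambda,20\rho_\lambda)\ (\lambda\in\Lambda_1),\qquad h<-\tfrac a4\text{ on }B(\lambda,20\rho_\lambda)\ (\lambda\in\Lambda_2).\tag{12}$$

**Step 9: the entire functions.** Let
$$P^\pm_\lambda(z)=\frac{(z-\lambda)^4\mp\rho_\lambda^4}{\lambda^4}\,e^{4z/\lambda},$$
$$A=\prod_{\Lambda_2}P^+_\lambda,\quad\tilde A=\prod_{\Lambda_2}P^-_\lambda,\quad B=e^{bz}\prod_{\Lambda_1}P^+_\lambda,\quad\tilde B=e^{bz}\prod_{\Lambda_1}P^-_\lambda,$$
$$L_A=4\sum_{\Lambda_2}k(z,\lambda),\qquad L_B=bx+4\sum_{\Lambda_1}k(z,\lambda),$$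
with a real constant $b$ chosen in Lemma 4. Note
$$\log|P^\pm_\lambda|=4k(z,\lambda)+\log\bigl|1\mp(\rho_\lambda/(z-\lambda))^4\bigr|.$$
For $|z|<|\lambda|/2$, $\log P^\pm_\lambda=O(|z|^2|\lambda|^{-2}+|\lambda|^{-4s})$ (principal branch); as $\kappa<2$ and $\kappa<4s$, the products converge. Let $\mathcal D=\bigcup_{\lambda\in\Lambda}B(\lambda,2\rho_\lambda)$, a union of disjoint discs by (11). The zeros of $A,\tilde A,B,\tilde B$ lie on circles $|z-\lambda|=\rho_\lambda$, inside $\mathcal D$. In particular $A$ and $B$ have no common zero, and $A(0)B(0)\ne0$.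

**Lemma 3.** If $\Delta$ and then $j_0$ are large, then for every $z$ at most one $\lambda\in\Lambda$ has $|z-\lambda|<\frac\Delta3\rho_\lambda$, and $\sum_{|z-\lambda|\ge\frac\Delta3\rho_\lambda}(\rho_\lambda/|z-\lambda|)^4\le\frac1{20}$. Consequently, outside $\mathcal D$, each of $\log|A|,\log|\tilde A|$ differs from $L_A$, and each of $\log|B|,\log|\tilde B|$ from $L_B$, by at most $\frac14$.

*Proof.* Two such $\lambda$ would violate (11). For the sum put $\rho=|z|^{1-s}$ and split according to $|\lambda|$.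

If $\frac{|z|}4\le|\lambda|\le4|z|$, then $\rho_\lambda\in[\frac\rho2,2\rho]$, as $|1-s|\le\frac12$. These $\lambda$ are $\frac{\Delta\rho}2$-separated and at distance at least $\frac{\Delta\rho}6$ from $z$. The discs $B(\lambda,\frac{\Delta\rho}{12})$ are disjoint, and $\frac12|\lambda-z|\le|w-z|\le\frac32|\lambda-z|$ for $w$ in such a disc. So their sum is at most $C\rho^4(\Delta\rho)^{-2}\int_{|w-z|\ge\Delta\rho/12}|w-z|^{-4}dm(w)\le C\Delta^{-4}$.

The $\lambda$ with $|\lambda|>4|z|$ contribute at most $C\sum_\Lambda|\lambda|^{-4s}\le Ce^{(\kappa-4s)j_0}$. Those with $|\lambda|<\frac{|z|}4$ occur only if $|z|>4e^{j_0}$. They contribute at most $C|z|^{-4}\sum_{|\lambda|<|z|/4}|\lambda|^{4-4s}$. Here $|\lambda|^{4-4s}\le|z|^{4-4s}$ if $s\le1$ and $|\lambda|^{4-4s}\le1$ if $s>1$, so the bound is $C(|z|^{\kappa-4s}+|z|^{\kappa-4})$. Choosing $\Delta$, then $j_0$, makes the total at most $\frac1{20}$.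

For the last claim: off $\mathcal D$ the possible exceptional term is at most $2^{-4}=\frac1{16}$, so all terms are at most $\frac1{16}$ and their sum is at most $\frac1{16}+\frac1{20}\le\frac18$. Use $\bigl|\log|1\mp\xi|\bigr|\le2|\xi|$ for $|\xi|\le\frac1{16}$. $\square$

**Lemma 4.** For a suitable real $b$: $|L_B-L_A-h|\le Cr^{\tau_0}\log^2r$ for $z\notin\mathcal D$, $r$ large. In particular the difference is $o(a)$.

*Proof.* We write $h$ as a difference of potentials, and then compare each potential with its discrete version.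

*Potentials.* Let $\mu_i'=\mu_i|_{\{|w|\ge1\}}$ and $u_i=\int k(z,w)\,d\mu_i'(w)$. The integrals converge since $\kappa<2$, and $u_i$ is continuous for large $|z|$, because by Lemma 2(c) the part of the potential coming from $B(z,y)$ tends to $0$ locally uniformly as $y\to0$. By (6) and $1<\kappa<2$ we have $u_i\le Cr^\kappa$ for $r\ge1$: the range $|w|\le r$ gives $Cr\int_{|w|\le r}\frac{d\mu_i'}{|w|}\le Cr^\kappa$, and $|w|>r$ gives $Cr^2\int_{|w|>r}\frac{d\mu_i'}{|w|^2}\le Cr^\kappa$. As $u_i$ is subharmonic with $u_i(0)=0$, its means are $\ge0$, so $\mathcal M_r[|u_i|]=O(r^\kappa)$. Hence $h-u_1+u_2-\int_{|w|<1}\log|z-w|\,d(\mu_1-\mu_2)$ agrees a.e. with a function harmonic in the plane with mean modulus $O(r^\kappa)$, i.e. with some $\operatorname{Re}(b_0+b_1z)$. By continuity, for large $r$,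
$$h=u_1-u_2+\operatorname{Re}(b_0+b_1z)+O(\log r).$$
It remains to show, for $i=1$ (and likewise for $i=2$), that with some complex constant $\beta_1$
$$u_1-4\sum_{\Lambda_1}k(z,\lambda)=\operatorname{Re}(\beta_1z)+O(r^{\tau_0}\log^2r)\qquad(z\notin\mathcal D,\ r\text{ large}).\tag{13}$$
Indeed, then $4\sum_{\Lambda_1}k-4\sum_{\Lambda_2}k-h=\operatorname{Re}(\beta z)+O(r^{\tau_0}\log^2r)$ off $\mathcal D$; constants are absorbed because $\tau_0>0$. The left side and $\mathcal D$ are symmetric in $\mathbf R$, so averaging over $z$ and $\bar z$ replaces $\operatorname{Re}(\beta z)$ by $(\operatorname{Re}\beta)x$, and $b=-\operatorname{Re}\beta$ works.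

*Near the singularity.* By Lemma 2(c) with $y=\frac1r$, $\int_{|w-z|<1/r}\log\frac1{r|w-z|}d\mu_1\le Cr^{\kappa-2}\log r\le C$. If $\frac r3\le|w|\le3r$ and $|w-z|\ge\frac1r$, then $\bigl|\log|1-\frac zw|\bigr|\le C\log r$. If $|w-z|<\frac1r$, then $\bigl|\log|1-\frac zw|\bigr|\le\log\frac1{r|w-z|}+C\log r$.

*Splitting.* For boxes $Q$ that meet $U_1$ write $\mu_1|_Q=\alpha_Q\mu_1|_Q+(1-\alpha_Q)\mu_1|_Q$ with $\alpha_Q\mu_1(Q)=4n_Q$, $0\le\alpha_Q\le1$. The first part is moved to the points $\lambda\in Q$, the second is dropped.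

*Dropped part.* The measure $\mu^\circ=\sum_Q(1-\alpha_Q)\mu_1|_Q+\mu_1|_{\{1\le|w|<e^{j_0}\}}$ has mass less than $4$ in each box, so $\mu^\circ(D_r)\le Cr^{2\gamma}$ for $r\ge1$. As $2\gamma<1$, $\int\frac{d\mu^\circ}{|w|}<\infty$, so $\int k\,d\mu^\circ=\int\log|1-\frac zw|\,d\mu^\circ+\operatorname{Re}\bigl(z\int\frac{d\mu^\circ}w\bigr)$. In the first integral the range $|w|>2r$ (integrand $O(r/|w|)$) and the range $|w|<\frac r2$ (integrand between $0$ and $\log(1+r/|w|)$) contribute $O(r^{2\gamma})$. By the remarks near the singularity and $\mu^\circ\le\mu_1$, the middle range contributes $O(r^{2\gamma}\log r)$.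

*Moved part.* This is $\sum_Q\bigl[\int_Q\alpha_Qk\,d\mu_1-4\sum_{\lambda\in Q}k(z,\lambda)\bigr]$. In each bracket the two masses are equal, so a bracket is at most $\mu_1(Q)$ times the oscillation of the integrand over $Q$. For $w,\lambda\in Q$ we have $|\frac1w-\frac1\lambda|\le C|w|^{-1-\gamma}$, and $\int|w|^{-1-\gamma}d\mu_1'<\infty$ since $\kappa<1+\gamma$. So the terms $\operatorname{Re}\frac zw$ contribute altogether $\operatorname{Re}(b''z)$ for some constant $b''$, and we are left with brackets in which $k$ is replaced by $\log|1-\frac zw|$. Its $w$-gradient is at most $\frac{|z|}{|w||w-z|}$, and two points of $Q$ are joined inside $Q$ by a path of length at most $C\operatorname{diam}Q\le C|w|^{1-\gamma}$.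

Boxes in $\{|w|\ge2r\}$ contribute at most $Cr\int_{|w|\ge2r}|w|^{-1-\gamma}d\mu_1\le Cr^{\kappa-\gamma}$. Boxes in $\{|w|\le\frac r2\}$ contribute at most $C\int_{|w|\le r}|w|^{-\gamma}d\mu_1'\le Cr^{\kappa-\gamma}$. The other boxes lie in $\frac r3\le|w|\le3r$. Those among them with $\operatorname{dist}(z,Q)\ge\operatorname{diam}Q$ satisfy $|w'-z|\ge\frac12|w-z|$ for $w,w'\in Q$, and contribute at most
$$Cr^{1-\gamma}\int_{|w-z|\ge cr^{1-\gamma},\,|w|\le3r}\frac{d\mu_1(w)}{|w-z|}\le Cr^{\kappa-\gamma}\log^2r.$$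
Here one decomposes dyadically: there are $O(\log r)$ scales $y\le r/10$, each with $\mu_1(B(z,y))/y\le Cr^{\kappa-1}\log r$, and the remaining range gives $C\mu_1(D_{4r})/r\le Cr^{\kappa-1}$. The remaining boxes are boundedly many, of total $\mu_1$-mass at most $Cr^{\kappa-\gamma}\log r$. By the remarks near the singularity, and since $|z-\lambda|\ge2\rho_\lambda\ge r^{-1}$ for their $\lambda$ (here $z\notin\mathcal D$ is used, and $s<\frac32$), they contribute at most $Cr^{\kappa-\gamma}\log^2r$. This proves (13). Finally $\tau_0<s$ gives $r^{\tau_0}\log^2r=o(a)$. $\square$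

From now on $H:=\log|B/A|$. By Lemmas 3 and 4, if $r_2$ is large,
$$|H-h|\le\frac a{100}\qquad(z\notin\mathcal D,\ |z|\ge r_2/2).\tag{14}$$
All statements below "for large $r$" are assumed to hold for $r>r_2/2$.

## 7. The curve $(\tilde A+\tilde B:A:B)$ and its spherical derivative

Let $n=2$ and $F=(f_0,f_1,f_2)=(\tilde A+\tilde B,\ A,\ B)$. As $A,B$ have no common zero, $F$ defines $f:\mathbf C\to\mathbf P^2$.

**Lemma 5.** Let $f_0,\dots,f_n,G$ be holomorphic in $B(z_0,d)$, $G$ zero-free, $|f_j/G|\le M$ on the disc, $\max_j|f_j(z_0)/G(z_0)|\ge1/M$. Then $\|f'\|(z_0)\le C(n,M)/d$.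

*Proof.* $\|f'\|$ does not change if $f_j$ is replaced by $f_j/G$. By Cauchy $|(f_j/G)'(z_0)|\le M/d$, so the numerator in (1) is at most $C_nM^4/d^2$, and the denominator is at least $M^{-4}$. $\square$

**Lemma 6.** For $|z_0|=r\ge r_2$, $\|f'\|(z_0)\le Cr^{s-1}=Cr^\sigma$.

*Proof.* We apply Lemma 5 with $d$ comparable to $r^{1-s}$. The choice of $G$ depends on where $z_0$ lies.

*Case 1: $z_0\in Y$.* By Lemma 2(d), $z_0$ has $\zeta$-distance at least $c_3/t$ from $U_1\cup U_2$; and points of $\mathcal D$ near $z_0$ are within $\zeta$-distance $\frac{c_3}{3t}$ of $U_1\cup U_2$, by the remark before (12). As $\frac12+\frac13<1$, the $\zeta$-disc of radius $\frac{c_3}{2t}$ about $\log z_0$ misses $U_1\cup U_2$ and $\mathcal D$. There $H$ is harmonic with $|H|\le Ca$ by (10), (14), so $|\nabla_\zeta H|\le Cat=Ce^{st}$ on the half disc. The disc $B(z_0,cr^{1-s})$ has $\zeta$-size comparable to $r^{-s}$, so $H$ oscillates by at most $C$ on it. If $H(z_0)\le0$ take $G=A$: by Lemma 3 $|\tilde A/A|\le e$,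 $|B/A|\le e^C$, $|\tilde B/A|\le e^{C+1}$, and $f_1/G=1$. If $H(z_0)>0$ take $G=B$ in the same way.

*Case 2: $h(z_0)>\frac a4$.* (The case $h(z_0)<-\frac a4$ is the same with $A,\tilde A,f_1,\Lambda_2$ in place of $B,\tilde B,f_2,\Lambda_1$.) By Lemma 2(b), $h$ varies on $B(z_0,40r^{1-s})$ by $O(r^{\kappa-s}\log r)=o(a)$, since $\kappa<2s$. So $h\ge\frac a8$ there, and by (12) this disc meets no $B(\lambda,20\rho_\lambda)$ with $\lambda\in\Lambda_2$.

*2a: $|z_0-\lambda|\ge4\rho_\lambda$ for all $\lambda\in\Lambda$.* Then $B(z_0,\frac14r^{1-s})\cap\mathcal D=\emptyset$. For $|\lambda|\in[\frac r4,4r]$ we have $\rho_\lambda\ge\frac12r^{1-s}$, so $2\rho_\lambda+\frac14r^{1-s}<4\rho_\lambda$; other $\lambda$ are too far, as $\rho_\lambda/|\lambda|=|\lambda|^{-s}$ is small. Take $G=B$. Since $H>0$ by (14), $|A/B|\le1$, $|\tilde A/B|\le e$, $|\tilde B/B|\le e$, and $f_2/G=1$.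

*2b: $|z_0-\lambda|<4\rho_\lambda$ for some $\lambda$.* By (12), $\lambda\in\Lambda_1$. Put
$$G=\frac{B\rho_\lambda^4}{(z-\lambda)^4-\rho_\lambda^4},\qquad\omega(z)=\Bigl(\frac{z-\lambda}{\rho_\lambda}\Bigr)^4.$$
By separation $G$ is zero-free in $B(\lambda,10\rho_\lambda)$. On $B(\lambda,6\rho_\lambda)$ we have $B/G=\omega-1$ and $\tilde B/G=(\omega+1)R$, where $R=\prod_{\lambda'\in\Lambda_1\setminus\lambda}P^-_{\lambda'}/P^+_{\lambda'}$. There $|z-\lambda|<\frac\Delta3\rho_\lambda$, so Lemma 3 applies to all other $\lambda'$ and $\bigl|\log|R|\bigr|\le\frac4{20}\le\frac12$. The circle $|z-\lambda|=6\rho_\lambda$ is off $\mathcal D$. On it (12), (14) and Lemma 3 give $|A/B|,|\tilde A/B|\le e^{-a/5+1}$, and $|B/G|\le6^4+1\le1300$. Hence $|A/G|,|\tilde A/G|\le1300e^{1-a/5}\le10^{-3}$, and by the maximum principle this holds in the disc. So all $f_j/G$ are bounded on $B(z_0,\rho_\lambda)\subset B(\lambda,5\rho_\lambda)$, and $\rho_\lambda\ge\frac12r^{1-s}$. Since $|\omega-1|+|\omega+1|\ge2$, at $z_0$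 either $|f_2/G|=|\omega-1|\ge1$, or $|\omega+1|\ge1$ and $|f_0/G|\ge e^{-1/2}-10^{-3}\ge\frac12$. $\square$

So $\|f'\|=O(|z|^\sigma)$. Clearly $f_1,f_2\not\equiv0$, i.e. $f(\mathbf C)\not\subset a_1\cup a_2$.

## 8. The mass of the interface is of order $r^s\log r$

**Step 10: a superharmonic minorant.** We repair $\min(\log|A|,\log|B|)$ near the zeros of $A$ and $B$. For $|z|>r_2/2$ let $\psi=\log|A|$ where $h>\frac a4$, $\psi=\log|B|$ where $h<-\frac a4$, and $\psi=\min(\log|A|,\log|B|)$ on $Y$. By (12), zeros of $A$ lie where $h<-\frac a4$, zeros of $B$ where $h>\frac a4$, and $Y\cap\mathcal D=\emptyset$. So (14) shows $\psi=\log|A|$ on $\{h>\frac a8\}$ and $\psi=\log|B|$ on $\{h<-\frac a8\}$; there $\psi$ is harmonic. On the open set $\{|h|<\frac a4\}$, $\psi$ is a minimum of two harmonic functions, $\psi=\log|A|-H^-$. Hence $\psi$ is continuous and superharmonic, the measure $\nu:=-\frac1{2\pi}\Delta\psi\ge0$ is carried by $\{H=0\}\cap Y$, and $2\pi\nu=\Delta H^-=\Delta H^+$ on $\{|h|<\frac a4\}$.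 Everywhere
$$\min(\log|A|,\log|B|)\le\psi\le\max(\log|A|,\log|B|).\tag{15}$$
Let $\Theta(r)=\nu(\{r_2<|w|\le r\})$.

**Lemma 7.** $c\,r^s\log r\le\Theta(r)\le Cr^s\log r$ for large $r$.

*Proof.* We work in $\zeta$. As in Case 1 of Lemma 6, for $p\in Y$ with $t$ large, $H$ is harmonic with $|H|\le Ca$ on $B(p,\frac{c_3}{2t})$, and this disc misses $\mathcal D$. So
$$|\nabla_\zeta H|\le Cat\quad\text{on }Y.$$

*Upper bound.* By (14), in the disc $\{H=0\}$ lies in $\{|h|\le\frac a{100}\}$, so $2\pi\nu\le\Delta H^-$ there. Jensen's formula for $H^-$ in $B(p,\frac{c_3}{4t})$ gives $\nu(B(p,\frac{c_3}{8t}))\le Ca$. Cover $Y\cap\{T\le t<T+1\}$ by at most $CT^2$ discs $B(p,\frac{c_3}{8t})$, $p\in Y$: the mass is at most $CT^2a(T)\le CTe^{sT}$. Sum over integers $T\le\log r$.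

*Lower bound.* We compute an energy in one gap between neighboring teeth. Let $k$ be large, $y=a(t_k)/10$, and $R_k=(t_k,t_{k+1})\times(\theta_g-\frac\alpha4,\theta_g+\frac\alpha4)$. For $|\theta-\theta_g|\le\frac\alpha4$ one of the points $(t_k,\theta),(t_{k+1},\theta)$ lies in $K_1$, the other in $K_2$. So by (10) $h\ge\frac a2$ on one of the two vertical sides of $\overline{R_k}$ and $h\le-\frac a2$ on the other. Define $u:R_k\to[0,y]$ by
$$u=y\text{ where }h>\tfrac a4,\qquad u=0\text{ where }h<-\tfrac a4,\qquad u=\min(H^+,y)\text{ on }Y.$$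
At points of $Y$ with $h\ge0.12a$, (14) gives $H\ge0.11a\ge y$ ($a$ is increasing), so $u=y$; at points of $Y$ with $h\le-0.12a$, $u=0$. Hence $u$ is locally constant where $|h|>0.12a$, and it is $\min(H^+,y)$ on the open set $\{|h|<\frac a4\}$. These sets cover $R_k$. So $u$ is locally Lipschitz, $|\nabla u|\le|\nabla_\zeta H|1_Y\le Ca(t_k)t_k$ a.e., and, by compactness of the sides, $u$ is constant near each vertical side: $y$ at one, $0$ at the other.

On the open set $\{u<y\}$, $u$ is locally $H^+$ or $0$, and $\Delta u=2\pi\nu$. On the open set $\{u>0\}$, $u$ is locally $\min(H,y)$ or the constant $y$, so $\Delta u=-\nu'$ with $\nu'\ge0$ carried by $\{u=y\}$. These two sets cover $R_k$. Thus $\Delta u=2\pi\nu-\nu'$, with $u=0$ $\nu$-a.e. and $u=y$ $\nu'$-a.e.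

Let $\beta(\theta)\in[0,1]$ be a fixed smooth bump, $\beta=1$ for $|\theta-\theta_g|\le\frac\alpha8$, with compact support in $|\theta-\theta_g|<\frac\alpha4$. Since $u$ is constant near the vertical sides, neither $\nabla u$ nor $\Delta u$ lives there. So we may integrate by parts with the Lipschitz function $(y-u)\beta$, multiplied by a cut-off in $t$ that equals $1$ on the support of $\nabla u$ (mollify this test function):
$$\iint\nabla\bigl((y-u)\beta\bigr)\cdot\nabla u=-\int(y-u)\beta\,d(\Delta u)=-2\pi y\int\beta\,d\nu,$$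
that is,
$$2\pi y\int_{R_k}\beta\,d\nu=\iint\beta|\nabla u|^2-\iint(y-u)\nabla\beta\cdot\nabla u.$$
On each segment $\theta=\mathrm{const}$ the function $u$ changes by $y$ over a $t$-length at most $4w_k$. By Cauchy–Schwarz $\iint\beta|\nabla u|^2\ge\frac{y^2}{4w_k}\int\beta\,d\theta\ge\frac{\alpha y^2}{16w_k}$. The last term is at most $y\iint|\beta'||\nabla u|\le Cy\,w_ka(t_k)t_k\le Cy\,a(t_k)$. Hence
$$2\pi\nu(R_k)\ge\frac{\alpha y}{16w_k}-Ca(t_k)\ge c\,a(t_k)t_k=c\,e^{st_k}$$
for large $k$, as $w_k=c_0/t_k\to0$. The $R_k$ are disjoint, the number of $k$ with $t_k\in[T-1,T]$ is at least $cT$, and these $R_k$ lie in $\{t<T+1\}$. So $\Theta(e^{T+1})\ge cTe^{sT}$. $\square$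

**Step 11: the loss for $n=2$.** The mean $m(r)=\mathcal M_r[\psi]$ satisfies $r\,m'(r)=\mathrm{const}-\Theta(r)$ for $r>r_2$ in the sense of distributions, hence
$$m(r)\le C\log r-\int_{r_2}^r\Theta(\tau)\frac{d\tau}\tau.\tag{16}$$
By (4), (15), (16) and Lemma 7,
$$T-N(r,a_1,f)-N(r,a_2,f)\ge-\mathcal M_r[\min(\log|A|,\log|B|)]-O(1)\ge-m(r)-O(1)$$
$$\ge\int_{r_2}^r\Theta(\tau)\frac{d\tau}\tau-O(\log r)\ge c\,r^s\log r.$$
With the reductions of Section 3 the Theorem is proved for $n=2$. In particular, for $\sigma=0$, $n=q=2$ the conjecture is false.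

## 9. Extra coordinates for $n\ge3$ and $s\in(\frac23,1]$

We keep $F=(f_0,f_1,f_2)$ and add $f_3,\dots,f_n$ with few zeros and $|f_j|\le\|F\|$ off $\mathcal D$. In the sector around the positive axis, $\|F\|$ may be small, and we need a lower bound for $\psi$.

**Step 12: a lower bound for $\psi$.** Let $J(z)=\int_{|w|>r_2}k(z,w)\,d\nu(w)$, convergent by Lemma 7 since $s<2$. Off $\mathcal D$, $\log|A|,\log|B|\le Cr^\kappa$ by (6), (11) and Lemma 3 (recall $\kappa>1$); inside the disjoint discs of $\mathcal D$ use the maximum principle. As $A(0)B(0)\ne0$, Jensen bounds the means of $\log|A|,\log|B|$ from below, so the means of $|\log|A||$ and $|\log|B||$, hence of $|\psi|$, are $O(r^\kappa)$. By (6), Lemma 7 and $s\le1<\kappa$, $J\le Cr^\kappa$; with $J(0)=0$ and subharmonicity, $\mathcal M_r[|J|]=O(r^\kappa)$. So $\psi+J$ is harmonic in $|z|>r_2$ with mean modulus $O(r^\kappa)$, $\kappa<2$. (The equality holds everywhere, since $J$ is subharmonic and agrees a.e. with a continuous subharmonic function.)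 Therefore $\psi+J=\operatorname{Re}(b_1z)+O(\log r)$ for $r\ge2r_2$, and
$$\psi\ge-J-Cr.$$
Everything is symmetric in $\mathbf R$. As $Y$ is disjoint from $U_1\cup U_2$, $\nu$ lives on $B_1\le|\arg w|\le\pi-B_2$, where $\sin\alpha\le\cos(\arg w)\le\sin3\alpha$.

*If $s<1$:* $\int_{|w|>r_2}\frac{d\nu}{|w|}<\infty$ by Lemma 7, so $J=\int\log|1-\frac zw|d\nu+\operatorname{Re}\bigl(z\int\frac{d\nu}w\bigr)\le\int\log(1+\frac r{|w|})d\nu+Cr\le Cr$. Hence $\psi\ge-C_2r$ for large $r$.

*If $s=1$:* let $\chi(r)=\int_{r_2<|w|\le r}\operatorname{Re}\frac1w\,d\nu$. Pairing $w$ with $\bar w$ gives $\int_{r_2<|w|\le r}\operatorname{Re}\frac zw\,d\nu=x\chi(r)$. By (6) and $\Theta(r)\le Cr\log r$,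
$$J\le x\chi(r)+\int_{r_2<|w|\le r}\log\Bigl(1+\frac r{|w|}\Bigr)d\nu+Cr^2\int_{|w|>r}\frac{d\nu}{|w|^2}\le x\chi(r)+Cr\log r.$$
So $\psi\ge-x\chi(r)-Cr\log r$. Integration by parts in $\int\frac{d\nu}{|w|}=\int\frac{d\Theta(\tau)}\tau$, with Lemma 7, gives $c\log^2r\le\chi(r)\le C\log^2r$.

**Step 13: the functions $f_j$, $3\le j\le n$.** They must be small to the right and not too large to the left. If $s<1$, let $f_j=e^{-(K+j)z}$ with $K\sin\frac\alpha2\ge C_2+1$. If $s=1$, exponentials are not small enough, since the lower bound for $\psi$ is of order $-r\log^2r$. Put $\varkappa=2\sin3\alpha$ and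
$$f_*(z)=\prod_i\Bigl(1+\frac z{x_i}\Bigr)e^{-z/x_i},\qquad f_j=f_*e^{-jz},$$
with $x_i>0$ having counting function $n_*(\tau)=\lfloor\varkappa\Theta(\tau)\rfloor$. The product converges, since $n_*(\tau)=O(\tau\log\tau)$, and $n_*=0$ on $(0,r_2]$. Since $\log|f_*|=\int k(z,-\tau)\,dn_*(\tau)$, we get as for $J$, for all $z$ with $r$ large,
$$\log|f_*|\le-x\int_{(0,r]}\frac{dn_*(\tau)}\tau+Cr\log r.\tag{17}$$

**Claim.** $|f_j|\le e^{-cr}\|F\|$ for $z\notin\mathcal D$, $r\ge r_3$, $3\le j\le n$.

*Sector $|\theta|\le\frac\pi2-\frac\alpha2$.* Here $x\ge r\sin\frac\alpha2$, and $\log\|F\|\ge\psi$ by (15). If $s<1$: $\log|f_j|\le-Kr\sin\frac\alpha2\le-(C_2+1)r\le\psi-r$. If $s=1$: since $\varkappa\Theta-1\le n_*\le\varkappa\Theta$, integration by parts and $\operatorname{Re}\frac1w\le\frac{\sin3\alpha}{|w|}$ on the support of $\nu$ give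
$$\int_{(0,r]}\frac{dn_*(\tau)}\tau=\frac{n_*(r)}r+\int_{r_2}^r\frac{n_*(\tau)}{\tau^2}d\tau\ge\varkappa\int_{r_2}^r\frac{d\Theta(\tau)}\tau-C\ge\frac\varkappa{\sin3\alpha}\chi(r)-C=2\chi(r)-C.$$
Thus
$$\log|f_j|\le\log|f_*|\le-2x\chi(r)+Cr\log r\le\psi-x\chi(r)+Cr\log r\le\psi-c\,r\log^2r.$$

*Rest: $|\theta|>\frac\pi2-\frac\alpha2=\theta_g+\frac{3\alpha}2$.* This lies in the base of $K_2$, where $h=-W_2\le-S_2\le-cr^\kappa$, since $\pi-|\theta|<B_2-\frac\alpha2$. Then $\psi=\log|B|$, and by Lemmas 3 and 4, off $\mathcal D$, $\log\|F\|\ge\log|A|=\psi-H\ge\psi+\frac c2r^\kappa\ge\frac c3r^\kappa$. Here we used $\psi\ge-Cr\log^2r$ and $\kappa>1$. On the other side $\log|f_j|\le Cr\log^2r$, by (17) if $s=1$ and trivially if $s<1$. The claim follows.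

**Step 14: the spherical derivative of $(f_0:\dots:f_n)$.** The coordinates $A,B$ have no common zero, so this is a reduced representation. In Lemma 6 use the same $G$. In Cases 1 and 2a the disc is off $\mathcal D$ and $\|F\|\le C|G|$ on it, so $|f_j/G|\le C$ for $j\ge3$. In Case 2b, on $|z-\lambda|=6\rho_\lambda$, which is off $\mathcal D$, $|f_j|\le\|F\|\le C|G|$, so $|f_j/G|\le C$ inside by the maximum principle. The lower bounds at $z_0$ are unchanged. Lemma 5 gives $\|f'\|=O(|z|^\sigma)$.

**Step 15: the loss for $n\ge3$.** The new hyperplanes are met, but rarely. For $j\ge3$ and $s=1$,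
$$N(r,a_j,f)\le\int_0^rn_*(\tau)\frac{d\tau}\tau+O(1)\le\varkappa\int_{r_2}^r\Theta(\tau)\frac{d\tau}\tau+O(1),$$
and $N(r,a_j,f)=O(1)$ if $s<1$. Since $\|(f_0,\dots,f_n)\|\ge\max(|A|,|B|)$, we get as in Step 11
$$T(r,f)-\sum_{j=1}^nN(r,a_j,f)\ge\bigl(1-2(n-2)\sin3\alpha\bigr)\int_{r_2}^r\Theta(\tau)\frac{d\tau}\tau-O(\log r)\ge c\,r^s\log r,$$
because $2(n-2)\sin3\alpha\le\frac12$. No $f_j$, $1\le j\le n$, vanishes identically, so $f(\mathbf C)\not\subset\bigcup a_j$. With the reductions of Section 3 this proves the Theorem. $\blacksquare$
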